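# Weakly infinite-dimensional compacta in the Hilbert cube: no relative homology is left behind

## 1. Infinite codimension in the Hilbert cube: a guess and four tests

An interior point of the cube $[-1,1]^m$ is seen by relative homology in exactly one degree, namely $m$. An $a$-dimensional face-parallel disc in the same cube is seen in degree $m-a$, the codimension. In the Hilbert cube there is no last degree, so one guesses: *a finite-dimensional compactum in the Hilbert cube has infinite codimension and is not seen at all; a compactum that is infinite-dimensional only in a weak sense should not be seen either.* The guess turns out to be right. The codimension count behind it, however, breaks down as soon as the dimension is infinite, and we need another reason.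

**Conventions.** Homology is singular with integer coefficients unless another group is shown. Put $J=[-1,1]$ and $Q=J^\omega$, which is affinely homeomorphic to $[0,1]^\omega$, with the metric $d(x,y)=\sum_i 2^{-i}|x_i-y_i|$. For $n\ge 0$ write $Q=J^n\times Q_n$ with $Q_n=\prod_{i>n}J$, let $p_n:Q\to J^n$ be the projection, and call the coordinates of $Q_n$ by $t_1,t_2,\dots$. The point $(0,0,\dots)\in Q_n$ is written $0$. Two points with the same image under $p_n$ satisfy $d(x,y)\le\sum_{i>n}2^{-i}\cdot 2=2^{1-n}$. For a singular chain $c$, let $|c|$ be its support, the union of the images of the simplices that occur in it. It is compact, and $|\partial c|\subset|c|$.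

**Definition (homological $Z_n$-set).** A closed $A\subset X$ is a homological $Z_n$-set in $X$ if $H_k(U,U\setminus A)=0$ for all open $U\subset X$ and all $k\le n$. It is a homological $Z_\infty$-set if this holds for every $n$.

For example, an interior point $a$ of $J^m$ has $H_k(U,U\setminus a)\cong\mathbb Z$ for $k=m$ and $0$ for $k\neq m$ (if $a\in U$). So $\{a\}$ is a homological $Z_{m-1}$-set in $J^m$ and not a homological $Z_m$-set.

**Definition (absolute $Z_n$-space).** A compact metrizable $X$ is an absolute $Z_n$-space, $n\in\{0,1,\dots\}\cup\{\infty\}$, if for *every* embedding $e:X\to Q$ the image $e(X)$ is a homological $Z_n$-set in $Q$. The class of these spaces is $AZ_n$.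

Clearly $AZ_\infty\subset AZ_2$. Here are four tests.

**Test 1: a point $a\in Q$.** Let $\alpha\in H_k(U,U\setminus a)$ be represented by a chain $c$ in $U$ with $|\partial c|\subset U\setminus a$. By compactness, for large $n$ we have $p_n(|c|)\times Q_n\subset U$ and $p_n(|\partial c|)\times Q_n\subset U\setminus a$. Write $a=(a',a'')\in J^n\times Q_n$ and choose $b\in Q_n$, $b\ne a''$. The straight-line homotopy inside the fibers of $p_n$ from $x$ to $(p_n(x),b)$ keeps $|c|$ in $U$ and $|\partial c|$ in $U\setminus a$. Its end carries $c$ to a chain that misses $a$. So $\alpha=0$ in every degree.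

**Test 2: a cube $A=J^a\times\{0\}\subset Q$.** Take $n\ge a$ as in Test 1, now with $p_n(|\partial c|)\times Q_n\subset U\setminus A$, and any $b\in Q_n$ with $b\ne0$. The flattened chain $(p_n)_\#c$ at height $b$ misses $A$. Again $\alpha=0$.

**Test 3: $A=Q$.** Here $H_0(Q,Q\setminus Q)=H_0(Q)=\mathbb Z$. So $Q\notin AZ_0$, and some hypothesis is needed.

**Test 4: a sequence of cubes of growing dimension.** Let
$$C_m=\{x\in Q: x_1=\tfrac1m,\ |x_i|\le\tfrac1m\ (2\le i\le m),\ x_i=0\ (i>m)\},\qquad A=\{0\}\cup\bigcup_{m\ge1}C_m. \tag{1}$$
All coordinates of points of $C_m$ are at most $1/m$ in absolute value, so the $C_m$ converge to $0$ and $A$ is compact. It is infinite-dimensional. Two background facts settle it. Kroonenberg: every closed finite-dimensional subset of $Q$ is a homological $Z_\infty$-set. And a compact metrizable space that is a countable union of closed subspaces from $AZ_\infty$ is itself in $AZ_\infty$. Hence $A\in AZ_\infty$.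

Test 4 also shows where the codimension count stops. For a compact $B\subset\mathbb R^m$, duality gives $H_k(\mathbb R^m,\mathbb R^m\setminus B)\cong\check H^{m-k}(B)$, which is $0$ once $m-k>\dim B$. So if $\dim A\le a$, one would cut $Q$ down to $J^m$, note that the slice $B=A\cap(J^m\times 0)$ has dimension at most $a$, and take $m>a+k$. For the set (1) no $m$ is large enough. For $m\ge2$ the slice contains $C_m$, and a small ball $V\subset J^m$ around $(\frac1m,0,\dots,0)$ meets the slice in exactly $V\cap\{x_1=\frac1m\}$, because the other cubes lie over other values of $x_1$. So $V$ minus the slice has two components and $H_1(V,V\setminus B)\cong\mathbb Z$: the slice has codimension one in $J^m$ for every $m\geq 2$. What saved us was a decomposition into countably many finite-dimensional pieces, and the definitions below do not provide one.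

We recall these definitions in Section 2. The question is whether $C\subset AZ_\infty$ and whether $\mathrm{wid}\subset AZ_2$, where $C$ is the class of metrizable compacta with property C and $\mathrm{wid}$ that of weakly infinite-dimensional metrizable compacta. Both answers are yes, with no restriction to degree $2$.

**Theorem A.** Let $U\subset Q$ be open and let $A$ be closed in $U$ such that every compact subset of $A$ is weakly infinite-dimensional. Then $H_k(U,U\setminus A)=0$ for all $k\ge0$. Consequently $\mathrm{wid}\subset AZ_\infty$, hence $C\subset AZ_\infty$ and $\mathrm{wid}\subset AZ_2$.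

Altogether, $C\subset\mathrm{wid}\subset AZ_\infty\subset AZ_2$. In Section 7 we pass to Hilbert cube manifolds (Theorem C), and in Section 8 we characterize $AZ_\infty$ intrinsically (Theorem B).

## 2. Partitions, weak infinite-dimensionality and property C

**Definition (partition).** A closed $L\subset X$ is a partition between disjoint sets $A,B\subset X$ if $X\setminus L$ is the union of two disjoint open sets, one containing $A$ and the other containing $B$.

**Definition (weakly infinite-dimensional).** $X$ is weakly infinite-dimensional if for every sequence $(A_i,B_i)_{i\ge1}$ of pairs of disjoint closed subsets there are partitions $L_i$ between $A_i$ and $B_i$ with $\bigcap_iL_i=\emptyset$.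

A closed subspace $Y$ of a weakly infinite-dimensional $X$ is weakly infinite-dimensional: disjoint closed subsets of $Y$ are disjoint and closed in $X$, and $L_i\cap Y$ is a partition in $Y$ if $L_i$ is one in $X$.

**Lemma 1 (functions from partitions).** Let $X$ be compact metrizable and weakly infinite-dimensional, and let $(F_i^-,F_i^+)_{i\ge1}$ be pairs of disjoint closed subsets. Then there are $r\ge1$ and continuous $h_1,\dots,h_r:X\to J$ without a common zero such that $h_i=1$ on $F_i^+$ and $h_i=-1$ on $F_i^-$.

*Proof.* Take partitions $L_i$ with $\bigcap_iL_i=\emptyset$ and disjoint open $O_i^\pm\supset F_i^\pm$ with $X\setminus L_i=O_i^-\cup O_i^+$. By compactness $L_1\cap\dots\cap L_r=\emptyset$ for some $r$. It is enough to find $h_i$ with $h_i^{-1}(0)=L_i$ and $h_i=\pm1$ on $F_i^\pm$.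

In a metric space with metric $\rho$, disjoint closed sets $S,F$ admit a continuous $u$ with values in $[0,1]$, $u^{-1}(0)=S$ and $u=1$ on $F$: take $\rho(x,S)/(\rho(x,S)+\rho(x,F))$ if both are nonempty, $\min(1,\rho(x,S))$ if only $F$ is empty, and $u=1$ if $S$ is empty. The set $O_i^+\cup L_i=X\setminus O_i^-$ is closed; apply this there with $(S,F)=(L_i,F_i^+)$ and get $u_+$. On the closed set $O_i^-\cup L_i$ take $(L_i,F_i^-)$ and get $u_-$. The two closed sets cover $X$ and meet in $L_i$, where $u_+=0=-u_-$. So $u_+$ and $-u_-$ glue to a continuous $h_i$ with the required properties. $\square$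

**Example: $Q$ is not weakly infinite-dimensional.** Apply Lemma 1, if it were, to $F_i^\pm=\{x_i=\pm1\}$, and restrict to $J^r\times0$. We get $h:J^r\to J^r\setminus\{0\}$ with $h_i(t)=\pm1$ whenever $t_i=\pm1$. On $\partial J^r$ the segments $(1-u)t+uh(t)$ stay in $\partial J^r$, since a coordinate that equals $\pm1$ keeps its value. So the inclusion $\partial J^r\to J^r\setminus\{0\}$, a homotopy equivalence, is homotopic to $h|_{\partial J^r}$, which extends over $J^r$ and is therefore null-homotopic. As $\partial J^r$ is a sphere of dimension $r-1$, this is impossible. Keep this argument in mind; Theorem A is proved by a version of it with parameters.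

**Definition (property C).** $X$ has property C if for every sequence $(\mathcal U_i)_{i\ge1}$ of open covers there are families $\mathcal V_i$ of pairwise disjoint open sets such that each $\mathcal V_i$ refines $\mathcal U_i$ and $\bigcup_i\mathcal V_i$ covers $X$.

**Example: the set $A$ of (1) has property C.** Given covers $\mathcal U_i$, let $V$ be a member of $\mathcal U_1$ containing $0$, and $\mathcal V_1=\{V\}$. Then $A\setminus V\subset D:=C_1\cup\dots\cup C_M$ for some $M$. Each $C_m$ is open in $A$, being cut out by $x_1=1/m$, so $D$ is open in $A$; it is compact of dimension $M-1$. By a textbook theorem, every open cover of a compactum of dimension at most $M-1$ has an open refinement that splits into $M$ families of pairwise disjoint sets. Apply this to a common refinement of $\mathcal U_2,\dots,\mathcal U_{M+1}$ on $D$, call the families $\mathcal V_2,\dots,\mathcal V_{M+1}$, and let the other $\mathcal V_i$ be empty.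

**Proposition 2.** $C\subset\mathrm{wid}$.

*Proof.* Let $X\in C$ and let $(A_i,B_i)$ be pairs of disjoint closed sets. Then $\mathcal U_i=\{X\setminus A_i,X\setminus B_i\}$ is an open cover. Take $\mathcal V_i$ as in property C. Let $G_i$ be the union of those $V\in\mathcal V_i$ with $V\subset X\setminus B_i$, and $H_i$ the union of the remaining ones, all contained in $X\setminus A_i$. Then $G_i,H_i$ are open and disjoint, $G_i\cap B_i=\emptyset=H_i\cap A_i$, and $\bigcup_i(G_i\cup H_i)=X$.

By compactness finitely many of the sets $G_i,H_i$ cover $X$. By normality this finite cover shrinks to a closed one: there are closed $P_i\subset G_i$, $R_i\subset H_i$, empty for large $i$, with $\bigcup_i(P_i\cup R_i)=X$. The closed sets $A_i\cup P_i$ and $B_i\cup R_i$ are disjoint, because $A_i\cap B_i$, $A_i\cap R_i\subset A_i\cap H_i$, $P_i\cap B_i\subset G_i\cap B_i$ and $P_i\cap R_i\subset G_i\cap H_i$ are all empty. Take disjoint open neighborhoods of these two sets, and let $L_i$ be the complement of their union. Then $L_i$ is a partition between $A_i$ and $B_i$ that misses $P_i\cup R_i$. So $\bigcap_iL_i\subset X\setminus\bigcup_i(P_i\cup R_i)=\emptyset$.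 $\square$

## 3. Flattening relative cycles to a finite-dimensional cube

We now do in general what Test 1 did for a point: we make the cycle finite-dimensional, and we make the part of $A$ that matters compact.

**Lemma 3 (localization).** Let $U\subset Q$ be open, $A$ closed in $U$, $\alpha\in H_k(U,U\setminus A)$. There are $n$ and a compact polyhedron $K\subset J^n$ with $K\times Q_n\subset U$ such that, for the set
$$L=\{y\in K:(\{y\}\times Q_n)\cap A=\emptyset\},$$
which is open in $K$, and for $j:(K,L)\to(U,U\setminus A)$, $j(y)=(y,0)$, we have $\alpha=j_*\zeta$ for some $\zeta\in H_k(K,L)$.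

*Proof.* Represent $\alpha$ by a chain $c$ with $|c|\subset U$, $|\partial c|\subset U\setminus A$. Both $U$ and $U\setminus A$ are open in $Q$, and fibers of $p_n$ have diameter at most $2^{1-n}$. So for large $n$
$$p_n(|c|)\times Q_n\subset U,\qquad p_n(|\partial c|)\times Q_n\subset U\setminus A. \tag{2}$$
The set $W=\{y\in J^n:\{y\}\times Q_n\subset U\}$ is open in $J^n$, as $Q_n$ is compact, and contains the compact set $p_n(|c|)$. Take a grid of closed cubes so fine that each cube meeting $p_n(|c|)$ lies in $W$, and let $K$ be the union of these cubes. Then $p_n(|c|)\subset K$ and $K\times Q_n\subset U$. The set $A\cap(K\times Q_n)$ is closed in the compact set $K\times Q_n\subset U$, hence compact, and $L$ is the complement in $K$ of its image under $p_n$. So $L$ is open in $K$. By (2), $p_n(|\partial c|)\subset L$.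

Let $[c]\in H_k(|c|,|\partial c|)$ be the class of $c$ and $\zeta=(p_n)_*[c]\in H_k(K,L)$. The homotopy
$$x\mapsto(x_1,\dots,x_n,(1-u)x_{n+1},(1-u)x_{n+2},\dots),\qquad 0\le u\le1,$$
moves points inside the fibers of $p_n$. So by (2) it is a homotopy of maps of pairs $(|c|,|\partial c|)\to(U,U\setminus A)$ from the inclusion to $j\circ p_n$. Hence $\alpha=j_*(p_n)_*[c]=j_*\zeta$. $\square$

From now on put $A'=A\cap(K\times Q_n)$. It is compact.

## 4. Sections over $K$, and Wong's Cantor set

In Lemma 3 the height $0$ is of no importance. For a continuous $b:K\to Q_n$, the map $y\mapsto(y,b(y))$ is homotopic to $j$ inside the fibers, as a map $(K,L)\to(U,U\setminus A)$, since the whole fiber over a point of $L$ misses $A$. So *if some section $y\mapsto(y,b(y))$ over $K$ misses $A'$, then $\alpha=0$.* In Tests 1 and 2 a constant $b$ did this. The sensible first plan is to build such a $b$ in general from the smallness of $A$.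

This plan fails already for zero-dimensional $A$. By R. Y. T. Wong, *A wild Cantor set in the Hilbert cube*, Pacific J. Math. 24 (1968), there is a Cantor set $A\subset Q$ whose complement is not simply connected. Since $H_0(Q,Q\setminus A)=H_1(Q,Q\setminus A)=0$ by Kroonenberg's theorem and $Q$ is contractible, $Q\setminus A$ is path connected. So there is a loop $\gamma:S^1\to Q\setminus A$ that is not null-homotopic in $Q\setminus A$. It extends to a map $f:D^2\to Q$. Take any $n$ so large that $p_nf(S^1)\times Q_n$ misses $A$. Suppose $b:p_nf(D^2)\to Q_n$ is continuous and its graph misses $A$. Then $\gamma$ is homotopic, by a straight line in the fibers over $p_nf(S^1)$ and so within $Q\setminus A$, to the loop $(p_nf,\,b\,p_nf)|_{S^1}$. This loop extends over $D^2$ by $(p_nf,\,b\,p_nf)$, with values in $Q\setminus A$. So $\gamma$ would be null-homotopic in $Q\setminus A$, a contradiction. For no large $n$ is there a section over $p_nf(D^2)$, or over a larger $K$. In particular "homological" cannot be replaced by "homotopical" in our theorem, and a proof has to use homology in an essential way.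

What could replace the graph of $b$? A planar picture shows it. Let $K=J$, let $N=J\times J$ with coordinates $(y,t)$, and let $B$ consist of two walls: the first from $(-\frac12,1)$ straight down to $(-\frac12,-\frac13)$ and then right to $(\frac14,-\frac13)$; the second from $(\frac12,-1)$ straight up to $(\frac12,\frac13)$ and then left to $(-\frac14,\frac13)$. No continuous $b:J\to J$ has a graph that misses $B$. Indeed $b(-\frac12)<-\frac13$, and then $b<-\frac13$ on $[-\frac12,\frac14]$. So $b(-\frac14)<\frac13$, and then $b<\frac13$ on $[-\frac14,\frac12]$. But the second wall forces $b(\frac12)>\frac13$. Yet the polygonal path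
$$(-1,-\tfrac23),\ (\tfrac38,-\tfrac23),\ (\tfrac38,0),\ (-\tfrac38,0),\ (-\tfrac38,\tfrac23),\ (1,\tfrac23)$$
misses $B$ and leads from the left edge to the right edge. It is homologous to the graph $t=0$ modulo $\{|y|>\frac12\}\times J$, where the fibers miss $B$. It is not a graph over $J$. It is the zero set of a function $g$ that is $1$ on the top edge, $-1$ on the bottom edge, positive above the path and negative below.

So we look for *zero sets of maps $g:K\times J^r\to J^r$ that agree with the projection on the faces*, instead of graphs. The graph of the section $0$ is the zero set of the projection itself. We need two things: that the zero set of $g$ carries the same homology class as $K\times0$, and that a $g$ without zeros on $A'$ exists. The first is done by the cap product. The second is what partitions give.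

## 5. The slicing lemma

For $0<\delta<1$ put $E_\delta=\{t\in J^r:\max_i|t_i|>1-\delta\}$. The inclusions $\partial J^r\subset E_\delta\subset J^r\setminus\{0\}$ are homotopy equivalences: pushing $t$ along the segment to $t/\max|t_i|$ deforms $J^r\setminus\{0\}$ into $\partial J^r$, fixes $\partial J^r$, and keeps $E_\delta$ in $E_\delta$. So $H_r$ and $H^r$ of $(J^r,\partial J^r)$, $(J^r,E_\delta)$ and $(J^r,J^r\setminus0)$ are all $\cong\mathbb Z$, compatibly.

**Cap products.** For *open* $X_1,X_2\subset N$ there is a product
$$\cap:\ H^r(N,X_1)\otimes H_m(N,X_1\cup X_2)\to H_{m-r}(N,X_2)$$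
(Dold, *Lectures on Algebraic Topology*, VII.12). We use three properties.

* Naturality: if $f:N\to N'$ has $f(X_1)\subset X_1'$, $f(X_2)\subset X_2'$, then $c\cap f_*\omega=f_*(f^*c\cap\omega)$ in $H_{m-r}(N',X_2')$.
* Products: $(1\times\tau)\cap(\zeta\times\iota)=\pm\,\zeta\times(\tau\cap\iota)$.
* Evaluation: for $\tau\in H^r(N,X_1)$ and $\iota\in H_r(N,X_1)$, the class $\tau\cap\iota\in H_0(N)$ has augmentation $\langle\tau,\iota\rangle$, up to sign.

For example, if $\tau\in H^r(J^r,E_\delta)$ and $\iota\in H_r(J^r,E_\delta)$ satisfy $\langle\tau,\iota\rangle=1$, then $\tau\cap\iota=\pm[0]$, the class of the point $0$, because $J^r$ is path connected: capping the cube with the generator leaves its center.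

**Lemma 4 (slicing).** Let $K$ be compact metrizable, $L\subset K$ open, $r\ge1$, $N=K\times J^r$, $\mathrm{pr}:N\to J^r$ the projection, $s:K\to N$, $s(y)=(y,0)$, and $B\subset N$ closed. Put $X_1=K\times E_\delta$ and $X_2=L\times J^r$, and let $\tau$ generate $H^r(J^r,E_\delta)$. Suppose there is an open $Y\subset N$ with $B\cup X_1\subset Y$ such that $\mathrm{pr}^*\tau\in H^r(N,X_1)$ is the restriction of some $c\in H^r(N,Y)$. Let $O=N\setminus B$. Then for every $\zeta\in H_k(K,L)$, the class $s_*\zeta\in H_k(N,X_2)$ lies in the image of $H_k(O,O\cap X_2)\to H_k(N,X_2)$.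

*Proof.* **Step 1 (writing $s_*\zeta$ as a cap product).** This step makes the hypothesis on $\mathrm{pr}^*\tau$ usable. Choose $\iota\in H_r(J^r,E_\delta)$ with $\langle\tau,\iota\rangle=1$ and put $\omega=\zeta\times\iota\in H_{k+r}(N,X_1\cup X_2)$; indeed $(K,L)\times(J^r,E_\delta)=(N,X_1\cup X_2)$. Since $\mathrm{pr}^*\tau=1\times\tau$,
$$\mathrm{pr}^*\tau\cap\omega=\pm\,\zeta\times(\tau\cap\iota)=\pm\,\zeta\times[0]=\pm s_*\zeta\ \in H_k(N,X_2). \tag{3}$$

**Step 2 (replacing $\mathrm{pr}^*\tau$ by $c$).** The purpose is to use a cohomology class that vanishes near $B$. The identity of $N$ carries $(X_1,X_2)$ into $(Y,X_2)$. Write $i:(N,X_1\cup X_2)\to(N,Y\cup X_2)$ for it. Naturality, with $c$ restricting to $\mathrm{pr}^*\tau$, gives $\mathrm{pr}^*\tau\cap\omega=c\cap i_*\omega$ in $H_k(N,X_2)$.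

**Step 3 (removing $B$).** Now we cut $B$ out. It is closed and contained in the open set $Y\cup X_2$. So the inclusion $e:(O,O\cap(Y\cup X_2))\to(N,Y\cup X_2)$ is an excision, and $i_*\omega=e_*\omega'$ for some $\omega'$. By naturality,
$$c\cap e_*\omega'=e_*(e^*c\cap\omega'),\qquad e^*c\in H^r(O,O\cap Y),\quad e^*c\cap\omega'\in H_k(O,O\cap X_2).$$
With (3), $s_*\zeta$ is the image of $\pm(e^*c\cap\omega')$. $\square$

**Corollary 5.** In the situation of Lemma 3, let $A'=A\cap(K\times Q_n)$, $r\ge1$, $N=K\times J^r$ and
$$B=\{(y,t)\in N:(y,t,0,0,\dots)\in A'\}. \tag{4}$$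
If the hypothesis of Lemma 4 holds for this $B$ and some $\delta$, $Y$, then $\alpha=0$.

*Proof.* Let $\psi:N\to U$, $\psi(y,t)=(y,t,0,0,\dots)$. Then $\psi(L\times J^r)\subset U\setminus A$ by the definition of $L$. Also $\psi(N\setminus B)\subset U\setminus A$, since $\psi(N)\subset K\times Q_n$. As $j=\psi s$, we have $\alpha=\psi_*s_*\zeta$. By Lemma 4, $s_*\zeta$ comes from $H_k(O,O\cap X_2)$, and $\psi$ maps $O=N\setminus B$ into $U\setminus A$. So $\alpha$ factors through $H_k(U\setminus A,U\setminus A)=0$. $\square$

Note that $B$ is a slice, and by Test 4 it may have codimension one. Corollary 5 does not ask for its dimension. It asks only that *one* class, $\mathrm{pr}^*\tau$, extend over a neighborhood of $B$ as a relative class, for *one* $r$.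

## 6. Proof of Theorem A

Let $\alpha\in H_k(U,U\setminus A)$.

**Step 1 (reduction to a compact set).** We first pass to a compact piece of $A$, where the hypothesis applies. Take $n,K,L,\zeta$ from Lemma 3. The set $A'=A\cap(K\times Q_n)$ is compact, hence weakly infinite-dimensional.

**Step 2 (choosing $r$).** This step turns the hypothesis into finitely many functions. Apply Lemma 1 to $A'$ and the pairs
$$F_i^\pm=A'\cap\{t_i=\pm1\},\qquad i\ge1.$$
It gives $r$ and continuous $h_1,\dots,h_r:A'\to J$ without a common zero, with $h_i=\pm1$ on $F_i^\pm$.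

**Step 3 (the map $g$).** We want a map on $N=K\times J^r$ that has the right values on the faces and no zero on $B$. For $i\le r$, the function that equals $h_i$ on $A'$ and $\pm1$ on $\{t_i=\pm1\}\subset K\times Q_n$ is well defined, because $A'\cap\{t_i=\pm1\}=F_i^\pm$. It is continuous on the closed set $A'\cup\{t_i=1\}\cup\{t_i=-1\}$. Extend it by Tietze to $\tilde g_i:K\times Q_n\to J$. Put $g_i(y,t)=\tilde g_i(y,t,0,0,\dots)$ and $g=(g_1,\dots,g_r):N\to J^r$. Let $B$ be as in (4). Then
$$g_i(y,t)=t_i\ \text{ whenever } |t_i|=1, \tag{5}$$
$$g^{-1}(0)\cap B=\emptyset. \tag{6}$$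
For (6): if $(y,t)\in B$ and $g(y,t)=0$, then $(y,t,0,\dots)$ is a point of $A'$ where $h_1,\dots,h_r$ all vanish.

**Step 4 (the projection and $g$ are homotopic near the faces).** This step shows that $g$ defines the same cohomology class as $\mathrm{pr}$. Let $h_u=(1-u)\,\mathrm{pr}+u\,g:N\to J^r$. By (5), a coordinate $t_i=\pm1$ of $t$ is also the $i$-th coordinate of $h_u(y,t)$, so $h_u(K\times\partial J^r)\subset\partial J^r$ for all $u\in[0,1]$. The set $\{(y,t,u):h_u(y,t)=0\}$ is compact and misses $K\times\partial J^r\times[0,1]$. So its projection to $J^r$ is a compact set missing $\partial J^r$, and for some $\delta\in(0,1)$ this projection misses $E_\delta$. That is,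
$$h_u(K\times E_\delta)\subset J^r\setminus\{0\}\quad\text{for all }u\in[0,1]. \tag{7}$$
So $\mathrm{pr}$ and $g$ are homotopic as maps $(N,K\times E_\delta)\to(J^r,J^r\setminus0)$.

**Step 5 (the hypothesis of Lemma 4).** Here we exhibit $Y$ and $c$. Let $\tau_0$ generate $H^r(J^r,J^r\setminus0)$. Its restriction $\tau$ generates $H^r(J^r,E_\delta)$. Put
$$Y=N\setminus g^{-1}(0),\qquad c=g^*\tau_0\in H^r(N,Y).$$
The set $Y$ is open. It contains $X_1=K\times E_\delta$ by (7) with $u=1$, and it contains $B$ by (6). In $H^r(N,X_1)$ we have $\mathrm{pr}^*\tau=\mathrm{pr}^*\tau_0=g^*\tau_0$ by Step 4, and the last class is the restriction of $c$. So Corollary 5 gives $\alpha=0$.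

**Step 6 (the inclusions).** It remains to pass from pairs $(U,A)$ to the classes. Let $X\in\mathrm{wid}$ and let $e:X\to Q$ be an embedding. For open $U\subset Q$ the set $e(X)\cap U$ is closed in $U$. Its compact subsets are closed in $e(X)$, hence weakly infinite-dimensional. So $H_k(U,U\setminus e(X))=0$ for all $k$ and $U$, that is, $X\in AZ_\infty$. With Proposition 2, $C\subset\mathrm{wid}\subset AZ_\infty\subset AZ_2$. $\blacksquare$

## 7. Hilbert cube manifolds and arbitrary coefficients

A Hilbert cube manifold is a space in which every point has an open neighborhood homeomorphic to an open subset of $Q$; open subsets of $Q$ are examples.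

**Theorem C.** Let $M$ be a Hilbert cube manifold and $A\subset M$ a closed set all of whose compact subsets are weakly infinite-dimensional. Then $H_k(U,U\setminus A;\mathcal G)=0$ for all open $U\subset M$, all $k$ and all coefficient groups $\mathcal G$.

*Proof.* **Step 1 (integer coefficients suffice).** This removes $\mathcal G$: by universal coefficients $H_k(\,\cdot\,;\mathcal G)$ of a pair is built from $H_k\otimes\mathcal G$ and $\mathrm{Tor}(H_{k-1},\mathcal G)$, so it vanishes if all integral groups do.

**Step 2 (good sets).** We set up an induction over charts. Call an open $V\subset M$ good if $H_*(V',V'\setminus A)=0$ for all open $V'\subset V$. If $V$ is homeomorphic to an open subset of $Q$, it is good: for open $V'\subset V$ the set $A\cap V'$ is closed in $V'$ and its compact subsets are weakly infinite-dimensional, so Theorem A applies to the image of $V'$ in $Q$.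

**Step 3 (finite unions).** We show that the union of two good sets $V_1,V_2$ is good. Let $V'\subset V_1\cup V_2$ be open and $V_i'=V'\cap V_i$. The relative Mayer–Vietoris sequence of the open pairs $(V_i',V_i'\setminus A)$ contains
$$\bigoplus_{i=1,2}H_k(V_i',V_i'\setminus A)\to H_k(V',V'\setminus A)\to H_{k-1}(V_1'\cap V_2',(V_1'\cap V_2')\setminus A).$$
The outer groups are $0$, so the middle one is. By induction, finite unions of good sets are good.

**Step 4 (all open sets).** We conclude by compact supports. Let $U\subset M$ be open and let $\alpha\in H_k(U,U\setminus A)$ be represented by a chain $c$. Open subsets of good sets are good, so the compact set $|c|$ is covered by finitely many good subsets of $U$. Let $V$ be their union. Then $c$ defines a class in $H_k(V,V\setminus A)=0$ that maps to $\alpha$, so $\alpha=0$. $\blacksquare$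

## 8. H-essential maps and a description of $AZ_\infty$

In Section 6 the partitions served only to make one cohomology class vanish near $B$. If we keep only what is needed, we get an exact criterion.

Let $\check H$ be integral Čech cohomology. If $(B,B_0)$ is a compact pair in an ENR $N$, for instance in a compact polyhedron or in $\mathbb R^m$, then
$$\check H^r(B,B_0)=\varinjlim H^r(V,V_0) \tag{8}$$
over the open pairs $(V,V_0)\supset(B,B_0)$ in $N$ (Dold, VIII.6). An element of this limit is zero if and only if it vanishes at some stage. Let $\tau_r$ generate $H^r(J^r,\partial J^r)$. For $q=(q_1,q_2,\dots):X\to J^\omega$ put $q_{(r)}=(q_1,\dots,q_r)$.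

**Definition (H-essential).** For compact metrizable $X$, a map $q:X\to J^\omega$ is H-essential if $q_{(r)}^*\tau_r\ne0$ in $\check H^r(X,q_{(r)}^{-1}(\partial J^r))$ for every $r\ge1$.

The identity of $J^\omega$ is H-essential: with $s_r:J^r\to J^\omega$, $s_r(t)=(t,0,0,\dots)$, the composite $q_{(r)}s_r$ is the identity of $J^r$, so $s_r^*q_{(r)}^*\tau_r=\tau_r\ne0$. A map $q$ whose first coordinate omits the value $1$ is not H-essential. For then $q_{(1)}$ factors through $([-1,\mu],\{-1\})$ for some $\mu\in[-1,1)$, if $X\ne\emptyset$, and the cohomology of this pair vanishes.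

Recall also that $\dim_{\mathbb Z}X\le d$ means $\check H^r(X,X_0)=0$ for all closed $X_0\subset X$ and all $r>d$. Compacta of covering dimension at most $d$ are examples.

**Theorem B.** For a compact metrizable $X$ the following are equivalent:

* (i) $X\notin AZ_\infty$;
* (ii) for some $n$ there is an embedding $(\varphi,q):X\to J^n\times J^\omega$ with $q$ H-essential.

If (ii) holds with $n$, then $X\notin AZ_n$. In particular, if $X$ admits no H-essential map to $J^\omega$, then $X\in AZ_\infty$. This covers all $X\in\mathrm{wid}$ and all $X$ with $\dim_{\mathbb Z}X<\infty$.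

For $X=Q$ the identity is such an embedding with $n=0$, and we recover $Q\notin AZ_0$.

### 8.1. From a nonzero class to an H-essential map: (i)⇒(ii)

Let $e:X\to Q$ be an embedding and $0\ne\alpha\in H_k(U,U\setminus A)$, where $A=e(X)\cap U$. Take $n,K,L,\zeta$ from Lemma 3, let $A'=A\cap(K\times Q_n)$, and let $(\varphi_0,q_0):A'\to J^n\times J^\omega$ be the inclusion, with $Q_n=J^\omega$.

**Step 1 (claim: $q_0$ is H-essential).** This step finds the essential map on a part of $X$. Suppose $q_{0(r)}^*\tau_r=0$ for some $r$. Let $N=K\times J^r$, let $B$ be as in (4), and let $B_0=B\cap(K\times\partial J^r)$. The map $(y,t)\mapsto(y,t,0,\dots)$ sends $(B,B_0)$ to $(A',q_{0(r)}^{-1}(\partial J^r))$, and its composite with $q_{0(r)}$ is $\mathrm{pr}|_B$. So $(\mathrm{pr}|_B)^*\tau_r=0$ in $\check H^r(B,B_0)$.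

Let $\tau\in H^r(J^r,E_{1/2})$ correspond to $\tau_r$. The space $N$ is a compact polyhedron, so (8) applies. We may restrict to pairs with $V_0\subset K\times E_{1/2}$, as these are cofinal. On such pairs the restriction of $\mathrm{pr}^*\tau$ represents $(\mathrm{pr}|_B)^*\tau_r$. Hence for some such pair $\mathrm{pr}^*\tau$ vanishes in $H^r(V,V_0)$.

Next we arrange the pair so that Lemma 4 applies. Put $\overline{E_\delta}=\{t\in J^r:\max|t_i|\ge1-\delta\}$. As $\delta$ decreases to $0$, the compact sets $B\cap(K\times\overline{E_\delta})$ decrease to $B_0\subset V_0$. So there is $\delta<\frac12$ with $B\cap(K\times\overline{E_\delta})\subset V_0$. Let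
$$V'=V\setminus\big((K\times\overline{E_\delta})\setminus V_0\big),\qquad X_1=K\times E_\delta .$$
Then $V'$ is open, since a closed set is removed; it contains $B$ by the choice of $\delta$; and $V'\cap X_1\subset V_0$. So $\mathrm{pr}^*\tau$, restricted to $H^r(N,X_1)$, where it is the pullback of a generator of $H^r(J^r,E_\delta)$, goes to $0$ in $H^r(V',V'\cap X_1)$, because this restriction factors through $H^r(V,V_0)$. By excision $H^r(V',V'\cap X_1)\cong H^r(V'\cup X_1,X_1)$. Put $Y=V'\cup X_1$. The exact sequence of the triple $(N,Y,X_1)$,
$$H^r(N,Y)\to H^r(N,X_1)\to H^r(Y,X_1),$$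
shows that $\mathrm{pr}^*\tau\in H^r(N,X_1)$ is the restriction of a class in $H^r(N,Y)$. As $Y$ is open and contains $B\cup X_1$, Corollary 5 gives $\alpha=0$, a contradiction. So $q_0$ is H-essential.

**Step 2 (extension to $X$).** We must extend $(\varphi_0,q_0)$ to an embedding of all of $X$. The first $r$ coordinates of $q$ must stay under control for every $r$, and we may add only finitely many coordinates to $\varphi$. So we hide an embedding of $X$ in the coordinates $q_i$ themselves.

Let $Y_0=e^{-1}(A')$, a closed subset of $X$, and regard $\varphi_0,q_0$ as maps on $Y_0$. If $Y_0=X$, we are done. Otherwise extend them by Tietze to $\varphi:X\to J^n$ and $f:X\to J^\omega$. Note that $Y_0\neq\emptyset$, since $q_0$ is H-essential. Let $\theta:X\to[0,1]$ be continuous with $\theta^{-1}(0)=Y_0$, let $w:X\to J^\omega$ be an embedding, and let $\sigma:\mathbb N\to\mathbb N$, with $\mathbb N=\{1,2,\dots\}$, take every value infinitely often. With $\lambda_i=\min(1,i\theta)$ put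
$$q_i=(1-\lambda_i)f_i+\lambda_i\,w_{\sigma(i)}.$$
Then $q|_{Y_0}=q_0$. The map $((\varphi,\theta),q):X\to J^{n+1}\times J^\omega$ is injective. It determines $\theta$. On $\{\theta=0\}=Y_0$ it contains $(\varphi_0,q_0)$, which is injective there. On $\{\theta=u\}$ with $u>0$ we have $q_i=w_{\sigma(i)}$ for all $i\ge1/u$; these coordinates determine every $w_l$, hence the point. Since $X$ is compact, the map is an embedding. By naturality, the restriction to $Y_0$ sends $q_{(r)}^*\tau_r$ to $q_{0(r)}^*\tau_r\ne0$, so $q$ is H-essential. This is (ii), with $n+1$ in place of $n$.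

### 8.2. From an H-essential map to a nonzero class: (ii) with $n$ implies $X\notin AZ_n$

Replacing $\varphi$ by $\varphi/2$, assume $\varphi(X)\subset D:=[-\frac12,\frac12]^n$. Let $A=(\varphi,q)(X)\subset J^n\times J^\omega=Q$. The map $j(y)=(y,0)$ sends $(J^n,\partial J^n)$ into $(Q,Q\setminus A)$, because $A\subset D\times J^\omega$. Let $z$ be a fundamental chain of $(J^n,\partial J^n)$. We show that the class of $j_\#z$ in $H_n(Q,Q\setminus A)$ is nonzero. Suppose it is zero: $j_\#z=\partial c+d$ with $|d|\cap A=\emptyset$.

**Step 1 (down to $\mathbb R^m$).** We transfer the relation to a finite-dimensional space, where duality is available. For large $r\ge1$ and $m=n+r$, the compact sets $p_m(|d|)$ and $B:=p_m(A)\subset D\times J^r$ are disjoint; otherwise $|d|$ and $A$ would have distance at most $2^{1-m}$. Let $B_0=B\cap(J^n\times\partial J^r)$ and $\kappa_\varepsilon(y,t)=(y,(1-\varepsilon)t)$ on $J^m=J^n\times J^r$. For small $\varepsilon>0$,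
$$\kappa_\varepsilon(J^m)\cap B_0=\emptyset,\qquad\kappa_\varepsilon(p_m(|d|))\cap B=\emptyset.$$
Apply $\kappa_\varepsilon p_m$ to $j_\#z=\partial c+d$. It carries $j_\#z$ to the chain $z$ placed in $J^n\times0$, it carries $c$ into $\mathbb R^m\setminus B_0$, and it carries $d$ into $\mathbb R^m\setminus B$. So
$$[J^n\times0]=0\quad\text{in }H_n(\mathbb R^m\setminus B_0,\ \mathbb R^m\setminus B). \tag{9}$$

**Step 2 (the duality map).** We recall it in the form that we need. Let $o_B\in H_m(\mathbb R^m,\mathbb R^m\setminus B)$ be the orientation class. Poincaré–Lefschetz duality (Dold, VIII.7.2) is an isomorphism $\check H^r(B,B_0)\cong H_n(\mathbb R^m\setminus B_0,\mathbb R^m\setminus B)$ given by capping with $o_B$. On the element represented by $\xi\in H^r(\mathbb R^m,V_0)$, with $V_0\supset B_0$ open, it works as follows. Map $o_B$ to $H_m(\mathbb R^m,(\mathbb R^m\setminus B)\cup V_0)$, and use the excision of $B_0$,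
$$H_m(\mathbb R^m\setminus B_0,(\mathbb R^m\setminus B)\cup(V_0\setminus B_0))\cong H_m(\mathbb R^m,(\mathbb R^m\setminus B)\cup V_0), \tag{10}$$
to get a class $o'$ on the left. Then cap $o'$ with the restriction of $\xi$ to $H^r(\mathbb R^m\setminus B_0,V_0\setminus B_0)$. The result lies in $H_n(\mathbb R^m\setminus B_0,\mathbb R^m\setminus B)$.

**Step 3 (the dual of $(\mathrm{pr}|_B)^*\tau_r$ is $\pm[J^n\times0]$).** This computation links the class in (9) with $\tau_r$; here $\mathrm{pr}$ is the projection to the last $r$ coordinates. Set

* $E=\{t\in\mathbb R^r:\max|t_i|>\frac12\}$ and $V_0=\mathbb R^n\times E\supset B_0$;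
* $\tau\in H^r(\mathbb R^r,E)$ corresponding to $\tau_r$, so that $\mathrm{pr}^*\tau\in H^r(\mathbb R^m,V_0)$ represents $(\mathrm{pr}|_B)^*\tau_r$;
* $P=(\mathbb R^n\setminus D)\times\mathbb R^r\subset\mathbb R^m\setminus B$ and $G=\mathbb R^n\times(-1,1)^r\subset\mathbb R^m\setminus B_0$;
* $o_n\in H_n(\mathbb R^n,\mathbb R^n\setminus D)$, represented by $[J^n,\partial J^n]$, and $o_r\in H_r(\mathbb R^r,\mathbb R^r\setminus J^r)$ the orientation class.

Since $B\subset D\times J^r$, the class $o_B$ is the image of $o_{D\times J^r}=o_n\times o_r$, for a suitable choice of orientations. Since $\mathbb R^r\setminus J^r\subset E$, $o_r$ has an image in $H_r(\mathbb R^r,E)$, and this image is a generator, as one sees by mapping on to $H_r(\mathbb R^r,\mathbb R^r\setminus0)$. Excising the closed set $\mathbb R^r\setminus(-1,1)^r\subset E$, we find $o''\in H_r((-1,1)^r,E\cap(-1,1)^r)$ with the same image in $H_r(\mathbb R^r,E)$. Now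
$$(\mathbb R^n,\mathbb R^n\setminus D)\times((-1,1)^r,E\cap(-1,1)^r)=(G,(P\cup V_0)\cap G),$$
and the image of $o_B$ in $H_m(\mathbb R^m,(\mathbb R^m\setminus B)\cup V_0)$ is the image of $o_n\times o''\in H_m(G,(P\cup V_0)\cap G)$. We have $G\subset\mathbb R^m\setminus B_0$, $P\cap G\subset\mathbb R^m\setminus B$ and $V_0\cap G\subset V_0\setminus B_0$. So $o_n\times o''$ maps to the left side of (10), and its image there is $o'$. By naturality of the cap product for $(G;V_0\cap G,P\cap G)\to(\mathbb R^m\setminus B_0;V_0\setminus B_0,\mathbb R^m\setminus B)$, the dual of $(\mathrm{pr}|_B)^*\tau_r$ is the image of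
$$\mathrm{pr}^*\tau\cap(o_n\times o'')=\pm\,o_n\times(\tau\cap o'')=\pm\,o_n\times[0]\ \in H_n(G,P\cap G).$$
The last equality holds because $\langle\tau,o''\rangle=\pm1$ and $(-1,1)^r$ is path connected. The image of this class is $\pm[J^n\times0]$.

**Step 4 (contradiction).** We bring the result back to $X$. By (9) and the injectivity of duality, $(\mathrm{pr}|_B)^*\tau_r=0$ in $\check H^r(B,B_0)$. The map $x\mapsto(\varphi(x),q_{(r)}(x))$ sends $(X,q_{(r)}^{-1}(\partial J^r))$ to $(B,B_0)$, and its composite with $\mathrm{pr}$ is $q_{(r)}$. So $q_{(r)}^*\tau_r=0$, although $q$ is H-essential. Hence $H_n(Q,Q\setminus A)\ne0$, and $X\notin AZ_n$. In particular $X\notin AZ_\infty$, which is (ii)⇒(i).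

### 8.3. Compacta without H-essential maps

If $X$ admits no H-essential map, (ii) fails for every $n$, so $X\in AZ_\infty$ by 8.1. Two classes have this property.

If $\dim_{\mathbb Z}X\le d$, then $\check H^r(X,q_{(r)}^{-1}(\partial J^r))=0$ for $r>d$, $r\ge1$, so no $q$ is H-essential.

If $X\in\mathrm{wid}$ and $q:X\to J^\omega$, apply Lemma 1 to $F_i^\pm=\{q_i=\pm1\}$. It gives $r$ and $h=(h_1,\dots,h_r):X\to J^r\setminus\{0\}$ with $h_i=\pm1$ on $\{q_i=\pm1\}$. The homotopy $(1-u)q_{(r)}+uh$ keeps coordinates of $q_{(r)}$ that equal $\pm1$, so it joins $q_{(r)}$ and $h$ as maps $(X,q_{(r)}^{-1}(\partial J^r))\to(J^r,\partial J^r)$. By compactness $h(X)\subset T:=\{t\in J^r:\max|t_i|\ge\eta\}$ for some $\eta\in(0,1)$. So $h$ factors through $(T,\partial J^r)$, whose cohomology vanishes, since $T$ deformation retracts to $\partial J^r$. Therefore $q_{(r)}^*\tau_r=h^*\tau_r=0$, and $q$ is not H-essential. $\blacksquare$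

We do not decide here whether the inclusion $\mathrm{wid}\subset AZ_\infty$ is strict; the exact description of $AZ_\infty$ is the one in Theorem B.
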